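# Euler tours among the transition systems of a random $2d$-regular graph

## 1. The guess $n^{-1/2}$ from two random matchings

Take a finite graph in which every degree is even. At every vertex, pair up the incident edges, and read each pair as "arrive along one edge, leave along the other". Such a choice at all vertices is a **transition system**. It decomposes the edge set into closed trails, and if there is only one closed trail, the transition system is an **Euler tour** (with starting point and direction forgotten). Write $\mathrm{TS}(G)$ and $\mathrm{ET}(G)$ for the two sets. If $G$ is $2d$-regular on $n$ vertices, then $|\mathrm{TS}(G)|=((2d-1)!!)^n$. How large is the fraction $|\mathrm{ET}(G)|/|\mathrm{TS}(G)|$ when $G$ is a random $2d$-regular graph?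

Throughout, $d\ge 2$ is fixed, $m=dn$ is the number of edges, limits are for $n\to\infty$, and $[x]_j=x(x-1)\cdots(x-j+1)$.

**Configurations.** Replace every vertex by $2d$ points, one for each edge-end, so that there are $2m$ points. A graph becomes a perfect matching $F$ of the points, whose pairs are the edges. A transition system becomes a perfect matching $M$ in which only points at the same vertex are paired. The closed trails are the cycles of $F\cup M$ (a pair lying in both $F$ and $M$ counts as a cycle). So $M$ is an Euler tour exactly when $F\cup M$ is a single cycle. Loops and parallel edges are allowed here. Let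
$$X(F)=\text{the fraction of the }((2d-1)!!)^n\text{ systems }M\text{ for which }F\cup M\text{ is a single cycle.}$$
Let $P$ be the model in which $F$ is a uniform perfect matching of the $2m$ points. A simple graph arises from exactly $((2d)!)^n$ matchings, because at each vertex the $2d$ different edges are distributed over the $2d$ points. So $F$ conditioned to be simple is uniform on the set $\mathbb G(n,2d)$ of simple $2d$-regular graphs on $\{1,\dots,n\}$, and for simple $F$ we have $X(F)=|\mathrm{ET}(G)|/|\mathrm{TS}(G)|$. We take $n$ large enough that $\mathbb G(n,2d)\neq\emptyset$.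

Now the guess. Fix $M$ and let $F$ be uniform. Start at a point $p$ with $M$-partner $p'$. For a single cycle the $F$-partner of $p$ must not be $p'$, which leaves $2m-2$ of the $2m-1$ possible points. Step across $M$ from the chosen point. The new free end must not be joined to $p'$, which leaves $2m-4$ points, and so on; the last pair is forced. Hence exactly $(2m-2)!!$ of the $(2m-1)!!$ matchings work, and after averaging over $M$,
$$E[X(F)]=\rho_m:=\frac{(2m-2)!!}{(2m-1)!!}=\frac{2^{m-1}(m-1)!}{(2m-1)!!}=\frac{4^m}{2m\binom{2m}{m}}\sim\frac12\sqrt{\frac{\pi}{m}}.\tag{1}$$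
So one guesses that the fraction is of order $n^{-1/2}$ for a typical graph. Let us test this on cases that can be done by hand.

One vertex: whatever $F$ is, $M$ is a uniform matching of the same $2d$ points, so $X(F)=\rho_d$ exactly. For two loops at a vertex this is $2/3$.

Two vertices, $d=2$: there are $105$ matchings of the $8$ points. In $24$ of them all four edges run between the vertices. Carrying one local matching over to the other vertex along $F$, we ask that two of the three matchings of $4$ points differ, so $X=6/9=2/3$. In $6\cdot6\cdot2=72$ of them there are two parallel edges and one loop at each vertex. The tour exists exactly when neither loop is paired with itself, so $X=(2/3)^2=4/9$. In the remaining $9$ the graph is disconnected and $X=0$. The average is $(24\cdot\frac23+72\cdot\frac49)/105=48/105=\rho_4$, as (1) says; but the individual values differ.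

The doubled ring, $d=2$: $n$ vertices in a circle, consecutive ones joined by two parallel edges. At each vertex one of the three pairings turns back (left with left, right with right) and two pass through. With $t\ge1$ turn-backs there are exactly $t$ closed trails, one on each arc between consecutive turn-backs. With $t=0$ the two strands come around either straight or interchanged, each for half of the $2^n$ choices, giving two closed trails or one. So
$$X=\frac{n2^{n-1}+2^{n-1}}{3^n}=\frac{(n+1)2^{n-1}}{3^n},$$
which is exponentially small.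

So the guess is exactly right on average and can be badly wrong for individual graphs. What is asked is a statement about almost all graphs. The conjecture treated here, Conjecture 3.4 of "Counting and Sampling Problems on Eulerian Graphs", asks for less than the guess.

**Conjecture 3.4.** Let $d>1$ be a fixed integer. If $G$ is uniform in $\mathbb G(n,2d)$, then there is $c=c(d)>0$ with $\mathbb P\big[|\mathrm{ET}(G)|/|\mathrm{TS}(G)|\ge c\,n^{-1}\big]\to1$.

For comparison, that work proves a directed analogue: for uniform $d$-in/$d$-out digraphs, $d\ge2$ fixed, where a transition system pairs incoming with outgoing edges, the ratio is $\Omega(n^{-2})$ with probability tending to $1$.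

We shall prove the conjecture, and determine exactly how far the guess $n^{-1/2}$ is correct. For $k\ge1$ put
$$\lambda_k=\frac{(2d-1)^k}{2k},\quad \delta_k=(2d-1)^{-k},\quad \lambda_k'=\frac{d^k}{k},\quad \delta_k'=-d^{-k};\qquad \lambda_k\delta_k=\frac1{2k},\quad \lambda_k'\delta_k'=-\frac1k .$$

**Theorem 1.** Let $G$ be uniform in $\mathbb G(n,2d)$ and let $\omega_n\to\infty$. Then $\mathbb P\big[|\mathrm{ET}(G)|/|\mathrm{TS}(G)|\ge n^{-1/2}/\omega_n\big]\to1$. Hence $\mathbb P[|\mathrm{ET}(G)|/|\mathrm{TS}(G)|\ge c/n]\to1$ for every $c>0$, and Conjecture 3.4 holds.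

**Theorem 2.** Let $Z_k\sim\mathrm{Po}(\lambda_k)$, $k\ge3$, be independent. For $G$ uniform in $\mathbb G(n,2d)$,
$$\sqrt n\,\frac{|\mathrm{ET}(G)|}{|\mathrm{TS}(G)|}\ \xrightarrow{\ d\ }\ \mathcal W:=\frac12\sqrt{\frac{\pi}{d}}\;e^{3/4}\prod_{k\ge3}\big(1-(2d-1)^{-k}\big)^{Z_k}e^{1/(2k)} .$$
The product converges a.s. and $0<\mathcal W<\infty$ a.s. Moreover $P(\mathcal W<\varepsilon)>0$ and $P(\mathcal W>1/\varepsilon)>0$ for every $\varepsilon>0$. Consequently, for $f:\mathbb N\to(0,\infty)$: $\mathbb P[|\mathrm{ET}|/|\mathrm{TS}|\ge f(n)]\to1$ iff $f(n)=o(n^{-1/2})$, and $\mathbb P[|\mathrm{ET}|/|\mathrm{TS}|\le f(n)]\to1$ iff $f(n)\sqrt n\to\infty$.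

So the order $n^{-1/2}$ is right, but the constant in front is genuinely random: for no fixed $c>0$ does the bound $cn^{-1/2}$ hold with probability tending to $1$.

## 2. Short cycles forbid concentration

Put $\hat X=X/\rho_m$, so $E\hat X=1$. The sensible first attempt is the second moment method: show $\operatorname{Var}\hat X\to0$ and apply Chebyshev's inequality. We now see that this is impossible, and which random variables are responsible.

**Potential cycles.** A potential $k$-cycle is a set of pairs $\{b_i,a_{i+1}\}$ ($i$ mod $k$), where $v_1,\dots,v_k$ are distinct vertices and $a_i\ne b_i$ are points at $v_i$. A sequence $(v_i,a_i,b_i)_{i}$ describing a given set is fixed by choosing the first vertex ($k$ ways) and which of its two points is called $b_1$ ($2$ ways). So each set comes from exactly $2k$ sequences, and there are $[n]_k(2d(2d-1))^k/(2k)$ potential $k$-cycles. Let $C_k=C_k(F)$ be the number of those contained in $F$. For instance, a potential $1$-cycle is a pair of points at one vertex, that is, a possible loop, and $C_2$ counts pairs of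 parallel edges. Thus $F$ is simple iff $C_1=C_2=0$.

Let us compute the correlation of $\hat X$ with $C_k$. Fix $M$ and condition on $F\cup M$ being a single cycle. If $h<m$ disjoint pairs are prescribed that form no cycle together with $M$, then these pairs and $M$ form $m-h$ paths (an $M$-pair untouched by them is a path by itself), and the count of Section 1 applied to these paths gives $(2m-2h-2)!!$ completions to a single cycle. So the conditional probability of the $h$ pairs is $\prod_{i=1}^h(2m-2i)^{-1}\sim(2m)^{-h}$. The pairs of a potential $k$-cycle, $k<m$, form a cycle with $M$ exactly when $\{a_i,b_i\}\in M$ for all $i$; there are $[n]_k(2d)^k/(2k)$ such potential cycles, and they cannot occur. Hence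
$$E[\hat X C_k]\to\lim_n\frac{n^k\big((2d(2d-1))^k-(2d)^k\big)}{2k\,(2dn)^k}=\frac{(2d-1)^k-1}{2k}=\lambda_k(1-\delta_k).$$
Without conditioning, $h$ disjoint pairs lie in $F$ with probability $\prod_{i=1}^h(2m-2i+1)^{-1}\sim(2m)^{-h}$, so $EC_k\to\lambda_k$. The covariance of $\hat X$ and $C_k$ tends to $-\frac1{2k}\ne0$.

For $k=1$ we also get the variance: ordered pairs of possible loops at different vertices contribute $\lambda_1^2$ to the limit of $E[C_1(C_1-1)]$, those at the same vertex contribute $O(n\cdot n^{-2})$, so $\operatorname{Var}C_1\to\lambda_1$. By the Cauchy–Schwarz inequality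
$$\liminf\operatorname{Var}\hat X\ \ge\ \frac{(1/2)^2}{\lambda_1}=\frac1{2(2d-1)}>0 .$$
Here Chebyshev stops. The inequality $P(\hat X>\theta)\ge(1-\theta)^2/E\hat X^2$ for $0<\theta<1$ does not help either, since its right side stays below a constant less than $1$: it yields a positive probability, not one tending to $1$.

The computation also shows what has to be done: explain the variance by the numbers of short cycles. That is the method of the next section. Applied directly to $\hat X$ it would require the exact limit of $E\hat X^2$, that is, a count of triples $(F,M_1,M_2)$ in which both $F\cup M_1$ and $F\cup M_2$ are single cycles. We shall not attempt that count. We go through orientations instead. Once edges are directed, Euler tours are counted by arborescences, and two separate second moments can both be computed.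

## 3. Small subgraph conditioning

This is the method of Robinson–Wormald and Janson, in the form that we need, with proof. Facts used: if all joint factorial moments of finitely many counts converge to those of independent Poisson variables, $E\prod[Z_k]_{j_k}=\prod\ell_k^{j_k}$, then the counts converge jointly in distribution to these Poisson variables (method of moments). And the converging-together theorem (Billingsley, *Convergence of Probability Measures*, 2nd ed., Thm 3.2): if $U_{L,n}\to U_L$ in distribution as $n\to\infty$, $U_L\to U$ in distribution as $L\to\infty$, and $\lim_L\limsup_nP(|V_n-U_{L,n}|>\varepsilon)=0$ for every $\varepsilon>0$, then $V_n\to U$ in distribution.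

**Lemma 1.** Let $\ell_k>0$, $\epsilon_k>-1$, $\epsilon_k\to0$, $\sum_k\ell_k\epsilon_k^2<\infty$. For each $n$ let $Y_n\ge0$ and integers $C_k=C_{k,n}\ge0$ be random variables on a common finite probability space such that, for all $L$ and $(j_k)_{k\le L}$,

1. $E\prod_{k\le L}[C_k]_{j_k}\to\prod\ell_k^{j_k}$;
2. $E\big[Y_n\prod_{k\le L}[C_k]_{j_k}\big]\to\prod(\ell_k(1+\epsilon_k))^{j_k}$;
3. $\limsup_n EY_n^2\le\exp\big(\sum_k\ell_k\epsilon_k^2\big)$.

Let $W_{L,n}=\prod_{k\le L}(1+\epsilon_k)^{C_{k,n}}e^{-\ell_k\epsilon_k}$ and let $Z_k\sim\mathrm{Po}(\ell_k)$ be independent. Then, jointly for any fixed finite set of indices $k$,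
$$(Y_n,(C_{k,n}))\to(W,(Z_k))\ \text{in distribution},\qquad W=\prod_{k\ge1}(1+\epsilon_k)^{Z_k}e^{-\ell_k\epsilon_k}.$$
The product converges a.s. and in $L^2$, and $0<W<\infty$ a.s. If all $\epsilon_k\le0$, then also $\lim_L\limsup_nE|Y_n-W_{L,n}|=0$.

*Proof.* Write $w_L(x)=\prod_{k\le L}(1+\epsilon_k)^{x_k}e^{-\ell_k\epsilon_k}$, so $W_{L,n}=w_L(C)$ with $C=(C_1,\dots,C_L)$.

**Step 1: the conditional expectation of $Y_n$ given the counts.** By 1, $C\to Z=(Z_k)_{k\le L}$ in distribution. By 2 with all $j_k=0$, $EY_n\to1$. Under the measure with density $Y_n/EY_n$, hypothesis 2 says that $C$ converges to independent $\mathrm{Po}(\ell_k(1+\epsilon_k))$. Hence for each $x$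
$$E[Y_n1_{C=x}]\to\prod_{k\le L}e^{-\ell_k(1+\epsilon_k)}\frac{(\ell_k(1+\epsilon_k))^{x_k}}{x_k!}=P(Z=x)\,w_L(x).$$
So $A_n=E[Y_n\mid C_1,\dots,C_L]$ takes on $\{C=x\}$ a value that converges to $w_L(x)$. Since $C$ is tight, $A_n-W_{L,n}\to0$ in probability.

**Step 2: the counts explain almost all of the variance.** For a finite set $S$ of vectors $x$, $\liminf EA_n^2\ge\sum_{x\in S}P(Z=x)w_L(x)^2$. Letting $S$ grow,
$$\liminf_n EA_n^2\ge E\,w_L(Z)^2=\prod_{k\le L}e^{-2\ell_k\epsilon_k}e^{\ell_k((1+\epsilon_k)^2-1)}=\exp\Big(\sum_{k\le L}\ell_k\epsilon_k^2\Big).$$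
Since $E(Y_n-A_n)^2=EY_n^2-EA_n^2$, hypothesis 3 gives
$$\limsup_nE(Y_n-A_n)^2\le\exp\Big(\sum_k\ell_k\epsilon_k^2\Big)-\exp\Big(\sum_{k\le L}\ell_k\epsilon_k^2\Big)\xrightarrow[L\to\infty]{}0.$$
With Step 1, $\lim_L\limsup_nP(|Y_n-W_{L,n}|>\varepsilon)=0$ for every $\varepsilon>0$.

**Step 3: passing to the limit.** As $n\to\infty$, $(W_{L,n},(C_k))\to(w_L(Z),(Z_k))$ in distribution. As a function of $L$, $w_L(Z)$ is a product of independent factors of mean $1$, hence a martingale, bounded in $L^2$ by Step 2. So it converges a.s. and in $L^2$ to $W$. The converging-together theorem gives the joint convergence.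

**Step 4: positivity.** The terms $Z_k\log(1+\epsilon_k)-\ell_k\epsilon_k$ are independent with means $\ell_k(\log(1+\epsilon_k)-\epsilon_k)$ and variances $\ell_k\log^2(1+\epsilon_k)$. The $\epsilon_k$ are bounded and bounded away from $-1$, so both are $O(\ell_k\epsilon_k^2)$ and summable. By Kolmogorov's theorem the sum converges a.s., that is, $\log W$ is finite a.s.

**Step 5: the $L^1$ statement.** Let all $\epsilon_k\le0$. Then $W_{L,n}$ is bounded for fixed $L$, and $EA_n^2\le EY_n^2$ is bounded. So $A_n-W_{L,n}$ is uniformly integrable, and as it tends to $0$ in probability, $E|A_n-W_{L,n}|\to0$. Also $E|Y_n-A_n|\le(E(Y_n-A_n)^2)^{1/2}$, and Step 2 finishes. $\square$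

## 4. Euler tours counted through Eulerian orientations

**Orientations.** An orientation is a map $s$ from the points to $\{\text{in},\text{out}\}$ with $d$ in's and $d$ out's at each vertex. It is compatible with $F$ if every pair of $F$ has one in and one out. Let $EO(F)$ be the number of orientations compatible with $F$. There are $\binom{2d}d^n$ orientations, each compatible with $m!$ matchings, so
$$E[EO]=\binom{2d}d^n\frac{m!}{(2m-1)!!},\qquad Z:=\frac{EO}{E[EO]}.$$
For one vertex with two loops, $EO=2\cdot2=4$ always, and indeed $\binom42\cdot2!/3!!=4$.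

**The measure $Q_1$.** Let $Q_1$ be the uniform measure on compatible pairs $(F,s)$. Every $s$ has the same number $m!$ of partners. Hence under $Q_1$ the labellings at the vertices are independent uniform balanced labellings, and given $s$, $F$ is a uniform bijection from out-points to in-points. There are $(2m-1)!!\,E[EO]$ compatible pairs, so for every function $h$
$$E\Big[\frac1{E[EO]}\sum_{s}h(F,s)\Big]=E_{Q_1}[h]\qquad(\text{sum over }s\text{ compatible with }F).\tag{2}$$

**Strands.** Let $s$ be an orientation and let $\tau$ be a system of bijections, one from the in-points to the out-points at each vertex; there are $(d!)^n$ such systems. Call the $m$ pairs of $\tau$ strands: one arrives at the in-point of a strand and leaves from its out-point. A compatible $F$ then becomes a permutation $\pi$ of the strands: $\pi(x)=y$ if $F$ matches the out-point of $x$ to the in-point of $y$. The closed trails are the cycles of $\pi$, so $F\cup\tau$ is a single cycle iff $\pi$ is an $m$-cycle. For example, take one vertex, $d=2$, in-points $1,2$, out-points $3,4$, strands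 $A=(1,3)$ and $B=(2,4)$. The matching $\{3,1\},\{4,2\}$ gives the identity and two closed trails; $\{3,2\},\{4,1\}$ gives $\pi=(A\,B)$, a tour.

For compatible $(F,s)$ let $Y(F,s)$ be the fraction of the $(d!)^n$ systems $\tau$ for which $F\cup\tau$ is a single cycle, and $\hat Y=mY$. If $(F,s)\sim Q_1$ and $\tau$ is uniform, then given $(s,\tau)$ the permutation $\pi$ is uniform, so it is an $m$-cycle with probability $(m-1)!/m!=1/m$. Thus $E_{Q_1}\hat Y=1$.

**The measure $Q_3$.** Let $Q_3$ be the uniform measure on triples $(F,s,\tau)$ with $\pi$ an $m$-cycle. Given $(s,\tau)$, $\pi$ is then a uniform $m$-cycle. The number of such triples is $\frac1m(d!)^n$ times the number of compatible pairs, so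
$$E_{Q_1}[\hat Y\,h(F,s)]=E_{Q_3}[h(F,s)].\tag{3}$$

**The basic identity.** If $F\cup M$ is a single cycle, there are exactly two labellings alternating along it, one for each direction. They are compatible with $F$, and they are balanced at every vertex because $M$ pairs in's with out's there. Conversely, a compatible $s$ and a $\tau$ with $F\cup\tau$ a single cycle determine $M$. So $2((2d-1)!!)^nX(F)=(d!)^n\sum_sY(F,s)$. Since
$$(d!)^n\binom{2d}d^n=\Big(\frac{(2d)!}{d!}\Big)^n=2^m((2d-1)!!)^n,$$
we get $X=\frac{2^{m-1}(m-1)!}{(2m-1)!!}\cdot\frac1{E[EO]}\sum_s\hat Y$, that is,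
$$X(F)=\rho_m\hat X(F),\qquad \hat X(F)=\frac1{E[EO]}\sum_s\hat Y(F,s).\tag{4}$$
This $\hat X$ is the one of Section 2. Check on four parallel edges ($n=d=2$, $m=4$): two of the four edges run each way, so $EO=6$; a closed trail through $\tau$ is a $4$-cycle of $\pi$ for half of the four systems $\tau$ (follow the two edges out and the two back), so $\hat Y=2$; $E[EO]=36\cdot24/105$. Hence $\hat X=12\cdot105/864=35/24$ and $\rho_4\hat X=\frac{16}{35}\cdot\frac{35}{24}=\frac23$, as in Section 1.

Formula (4) reduces the problem to two layers: how many orientations there are (the variable $Z$ under $P$), and how $\hat Y$ behaves for a typical pair (under $Q_1$). Lemma 1 will be applied to each.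

## 5. Cycle counts in the three models

Given $s$, a $k$-cycle of $F$ is consistent if it is a directed cycle. Let $D_k$ and $N_k$ be the numbers of consistent and non-consistent $k$-cycles in $F$, so $C_k=D_k+N_k$. A loop is always consistent, so $N_1=0$.

Joint factorial moments of such counts are sums, over ordered tuples of distinct potential cycles, of the probability that all of them lie in $F$ with the prescribed status. First we dispose of tuples whose members meet.

**Lemma 2.** Suppose that in some random model for $F$, for each bounded $e$, any $e$ fixed mutually disjoint pairs all lie in $F$ with probability $O(n^{-e})$. Then the tuples of bounded total length that are not pairwise vertex-disjoint contribute $O(1/n)$ in total to any joint factorial moment of cycle counts. The hypothesis holds in $P$, $Q_1$ and $Q_3$.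

*Proof.* Let the union of the tuple have $e$ pairs on $v$ vertices. If two different pairs of the union share a point, the probability is $0$. Otherwise the union is a multigraph with all degrees at least $2$. Two distinct cycles of the tuple share a vertex, so they lie in one component, which is therefore not itself a cycle and has a vertex of degree at least $3$. Summing degrees, $2e\ge2v+1$, so $e\ge v+1$. There are $O(n^v)$ such tuples for given $(v,e)$, each of probability $O(n^{-e})$, and only boundedly many $(v,e)$ occur.

The hypothesis: in $P$ the probability is $\prod_{i=1}^e(2m-2i+1)^{-1}$. In $Q_1$ it is at most $1/[m]_e$ given $s$. In $Q_3$, given $(s,\tau)$, the pairs (if compatible) prescribe $e$ values of $\pi$. If these close up into a cycle of strands, the probability is $0$ for $m>e$. Otherwise $(m-1-e)!$ of the $(m-1)!$ $m$-cycles satisfy them (contract the prescribed arcs), so it is at most $1/[m-1]_e$. $\square$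

The number of vertex-disjoint ordered tuples with lengths $k_1,k_2,\dots$, $\sum k_i=h$, is $[n]_h\prod_i(2d(2d-1))^{k_i}/(2k_i)$.

**Lemma 3.** With $w_k^c=2\big(\frac d{2d-1}\big)^k$ and $w_k^n=1+\delta_k-w_k^c$, for all fixed exponents:

(a) Under $P$: $E\prod_k[C_k]_{j_k}\to\prod\lambda_k^{j_k}$.

(b) Under $Q_1$: $E\prod_k[D_k]_{i_k}[N_k]_{j_k}\to\prod(\lambda_kw_k^c)^{i_k}(\lambda_kw_k^n)^{j_k}$, and $\lambda_kw_k^c=\lambda_k'$. In particular $E\big[Z\prod_k[C_k]_{j_k}\big]=E_{Q_1}\prod_k[C_k]_{j_k}\to\prod(\lambda_k(1+\delta_k))^{j_k}$.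

(c) $E_{Q_1}\big[\hat Y\prod_k[D_k]_{j_k}\big]=E_{Q_3}\prod_k[D_k]_{j_k}\to\prod\big(\lambda_k'(1+\delta_k')\big)^{j_k}$.

*Proof.* By Lemma 2 only vertex-disjoint tuples matter.

**Part (a).** Disjoint pairs, $h$ of them, have probability $\sim(2m)^{-h}$, and $\frac{n^k(2d(2d-1))^k}{2k}(2dn)^{-k}=\lambda_k$.

**Part (b).** Let $e_i=+$ if the edge $b_ia_{i+1}$ runs forward ($b_i$ out, $a_{i+1}$ in) and $e_i=-$ if it runs backward. For two distinct points of a vertex, a prescribed pair of labels has probability $\frac{d\cdot d}{2d(2d-1)}=\frac d{2(2d-1)}$ if the labels differ and $\frac{d(d-1)}{2d(2d-1)}=\frac{d-1}{2(2d-1)}$ if they agree. If $e_{i-1}=+$ then $a_i$ is in; if $e_i=+$ then $b_i$ is out. So the labels of $a_i,b_i$ differ iff $e_{i-1}=e_i$, and the pattern $(e_{i-1},e_i)$ has probability $\frac12M_{e_{i-1}e_i}$, where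
$$M=\frac1{2d-1}\begin{pmatrix}d&d-1\\d-1&d\end{pmatrix}\quad\text{has eigenvalues }1\text{ and }\tfrac1{2d-1}.$$
Given compatible labels, $h$ prescribed disjoint pairs lie in $F$ with probability $1/[m]_h$. Summing $\prod_i\frac12M_{e_{i-1}e_i}$ over all patterns gives $2^{-k}\operatorname{tr}M^k=2^{-k}(1+\delta_k)$ for a $k$-cycle. The two constant patterns, which are the consistent ones, give $2^{-k}w_k^c$, so the others give $2^{-k}w_k^n$. In a vertex-disjoint family the labels at different vertices are independent, so the factors multiply. Since $\frac{(2d(2d-1))^k}{2k}2^{-k}d^{-k}=\lambda_k$, the limit follows; and $\lambda_kw_k^c=\frac{(2d-1)^k}{2k}\cdot\frac{2d^k}{(2d-1)^k}=\lambda'_k$. The last statement uses (2) with a function of $F$ only, and $[D+N]_j=\sum_i\binom ji[D]_i[N]_{j-i}$.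

**Part (c).** The equality is (3). Condition on $(s,\tau)$. A potential directed $k$-cycle through $v_1,\dots,v_k$ prescribes $\pi(x_i)=y_{i+1}$ ($i$ mod $k$), where $x_i,y_i$ are strands at $v_i$: it arrives at the in-point of $y_i$ and leaves from the out-point of $x_i$. There are $[n]_kd^{2k}/k$ of these, as only rotations are to be divided out. In a vertex-disjoint family with $h$ constraints in total, the strand $y_{i+1}$ can be the start of a further constraint only if it equals $x_{i+1}$. So the constraints close up into a cycle of strands iff for some cycle of the family $x_i=y_i$ for all $i$, and then the probability is $0$ for large $n$. Otherwise it is $(m-1-h)!/(m-1)!=1/[m-1]_h$. Each $k$-cycle thus contributes in the limit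
$$\frac{d^{2k}-d^k}{k\,d^k}=\frac{d^k-1}k=\lambda_k'(1+\delta_k').\qquad\square$$

As a check of (b): $E_{Q_1}D_1=n\cdot d^2\cdot\frac1m=d=\lambda'_1$.

## 6. The second moment of $\hat Y$ from the BEST theorem

By (3), $E_{Q_1}\hat Y^2=E_{Q_3}\hat Y$: the second moment is a first moment under the planted measure $Q_3$. What makes it computable is that $Y$ counts trees.

**BEST theorem (van Aardenne-Ehrenfest–de Bruijn; Smith–Tutte).** A connected digraph, loops and multiple (distinguishable) edges allowed, with in-degree $=$ out-degree $=d$ at each of its $n$ vertices, has exactly $t_r((d-1)!)^n$ Euler circuits up to starting point, where $t_r$ is the number of spanning arborescences directed to a fixed root $r$.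

So $Y=t_r((d-1)!)^n/(d!)^n$, that is,
$$Y(F,s)=\frac{t_r}{d^n},\tag{5}$$
and for disconnected digraphs both sides are $0$.

As an example, take $K_5$ ($d=2$, $m=10$). An Eulerian orientation is fixed by an ordering $(p,q,x,y)$ of the vertices $2,\dots,5$: let $1\to p$, $1\to q$, $x\to1$, $y\to1$, $p\to q$; then $q$ has its two incoming edges, so $q\to x$, $q\to y$; let $p\to x$ and $y\to p$; then $x\to y$ is forced. All $24$ are isomorphic to the rotational tournament $i\to i+1,i+2$ mod $5$. By the matrix-tree theorem $5t_r$ is the product of its nonzero Laplacian eigenvalues $2-\omega-\omega^2=(1-\omega)(2+\omega)$, over $\omega^5=1$, $\omega\ne1$. Here $\prod(1-\omega)=5$ and $\prod(2+\omega)=\frac{(-2)^5-1}{-2-1}=11$, so $t_r=11$. Each tour is counted in two orientations and $((d-1)!)^5=1$, so $|\mathrm{ET}(K_5)|=\frac12\cdot24\cdot11=132$. The ratio is $132/243\approx0.543$. Here $\rho_{10}\approx0.284$, and $e^{3/4}\rho_{10}\approx0.601$; the factor $e^{3/4}$ of Theorem 2 is the reward for having no loops and no parallel edges.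

**Lemma 4.** For $n\ge2$, $E_{Q_1}\hat Y^2=\dfrac m{m-n+1}\to\dfrac d{d-1}=\exp\Big(\sum_k\lambda_k'\delta_k'^2\Big)$.

*Proof.* By (3) and (5), $E_{Q_1}\hat Y^2=mE_{Q_3}Y=m\,d^{-n}E_{Q_3}t_r$. We compute $E_{Q_3}t_r$ given $(s,\tau)$.

**Step 1: arborescences as constraints on $\pi$.** An arborescence chooses one outgoing edge at each $v\ne r$, that is, one strand $x_v$ at $v$, such that $v\mapsto(\text{vertex of }\pi(x_v))$ is a tree directed to $r$. Fix the $x_v$. The event that they form a tree is the disjoint union, over trees $T$ rooted at $r$ and over choices of distinct strands $y_v$ ($v\ne r$) with $y_v$ at the parent of $v$, of the events $\{\pi(x_v)=y_v\ \forall v\ne r\}$. If $y_v=x_w$, then $w$ is the parent of $v$. So constraints closing up into a cycle of strands would give a directed cycle in $T$; they never close up. As in Lemma 2, each such event has probability $(m-n)!/(m-1)!=1/[m-1]_{n-1}$.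

**Step 2: counting the pairs $(T,y)$.** The number of trees rooted at $r$ with $c_v$ children at $v$ is $(n-2)!/\big((c_r-1)!\prod_{v\ne r}c_v!\big)$, by Prüfer codes: the degree of $r$ is $c_r$, and that of $v\ne r$ is $c_v+1$. There are $\prod_v[d]_{c_v}$ choices of the $y$'s. Using $c\binom dc=d\binom{d-1}{c-1}$, the total is
$$(n-2)!\sum_{\sum c_v=n-1}c_r\prod_v\binom d{c_v}=(n-2)!\,d\,[u^{n-2}](1+u)^{(d-1)+d(n-1)}=d\,[m-1]_{n-2},$$
where $[u^{n-2}]$ denotes extraction of a coefficient.

**Step 3: conclusion.** The event has probability $d[m-1]_{n-2}/[m-1]_{n-1}=d/(m-n+1)$. There are $d^{n-1}$ choices of $(x_v)$, so $E_{Q_3}t_r=d^n/(m-n+1)$ and $E_{Q_1}\hat Y^2=m/(m-n+1)\to\frac d{d-1}$. Finally $\sum_k\lambda_k'\delta_k'^2=\sum_kd^{-k}/k=\log\frac d{d-1}$. $\square$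

Check for $n=d=2$: $t_r$ is the number of arcs from the non-root to the root, which is $0,1,2$ with probabilities $\frac16,\frac46,\frac16$. So $E\hat Y^2=E t_r^2=\frac43=\frac{4}{4-2+1}$.

## 7. The second moment of the number of Eulerian orientations

**Lemma 5.** $EZ^2\to\sqrt{\frac{2d-1}{2(d-1)}}=\exp\big(\sum_k\lambda_k\delta_k^2\big)$. Moreover $EZ^2=\sum_a\tilde r_a$, where $\tilde r_a$ is the contribution of pairs of orientations with exactly $a$ points labelled (in,in), and for each $\varepsilon>0$ there is $A$ with $\limsup_n\sum_{|a-m/2|>A\sqrt n}\tilde r_a\le\varepsilon$.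

*Proof.*

**Step 1: an exact formula.** Let $(s_1,s_2)$ have $a$ points labelled (in,in). Each orientation has $m$ in's, so $a$ points are (out,out) and $m-a$ are of each mixed type. A matching compatible with both joins (in,in) to (out,out) and (in,out) to (out,in), so there are $a!(m-a)!$ of them. If $s_1,s_2$ are independent and uniform, then $a$ is distributed as a sum $S_n$ of $n$ independent copies of $J$ with $P(J=j)=\binom dj^2/\binom{2d}d$. This is hypergeometric, with mean $\frac d2$ and variance $\sigma^2=\frac{d^2}{4(2d-1)}$. With $b_a=\binom ma2^{-m}$ and $(2m-1)!!/m!=\binom{2m}m2^{-m}$,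
$$EZ^2=\sum_aP(S_n=a)\frac{a!(m-a)!\,(2m-1)!!}{m!^2}=\sum_a\tilde r_a,\qquad\tilde r_a=\binom{2m}m4^{-m}\frac{P(S_n=a)}{b_a}.$$
For $n=1,d=2$ this is $\frac34(\frac16\cdot2+\frac46\cdot1+\frac16\cdot2)=1$, as it must be, since there $Z=1$.

Near $a=m/2$ both $P(S_n=a)$ and $b_a$ are Gaussian, and the ratio is easy. The difficulty is that $b_a$ is exponentially small away from the center, so we need a bound valid for all $a$.

**Step 2: a generating function that beats the binomial.** Let $p(z)=\sum_j\binom dj^2z^j$. This is the constant term in $u$ of $(1+u)^d(1+z/u)^d=(1+z+u+z/u)^d$. Expanding in powers of $u+z/u$,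
$$p(z)=(1+z)^dg\Big(\frac z{(1+z)^2}\Big),\qquad g(w)=\sum_i\binom d{2i}\binom{2i}iw^i.$$
As $g$ has nonnegative coefficients, $g'\ge g'(0)=d(d-1)>0$ on $[0,\infty)$; so $g(\frac14-t^2)\le g(\frac14)-d(d-1)t^2$ for $|t|\le\frac12$. Also $g(0)=1$ and $p(1)=\binom{2d}d=2^dg(\frac14)$.

**Step 3: a bound for all $a$.** Write $\alpha=a/m$, $x=a-m/2$, and for $0<a<m$ put $z=\alpha/(1-\alpha)$. Then $z/(1+z)^2=\alpha(1-\alpha)=\frac14-(\alpha-\frac12)^2$. Let $P_z$ make the summands independent with law $\binom dj^2z^j/p(z)$. Then $P(S_n=a)=(p(z)/p(1))^nz^{-a}P_z(S_n=a)$. By Stirling's formula $\binom ma\alpha^a(1-\alpha)^{m-a}\ge c_0m^{-1/2}$ with an absolute $c_0>0$, that is, $\binom ma\ge c_0m^{-1/2}(1+z)^mz^{-a}$. Together with $\binom{2m}m4^{-m}\le(\pi m)^{-1/2}$ and Step 2,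
$$\tilde r_a\le C\Big(\frac{2^dp(z)}{p(1)(1+z)^d}\Big)^nP_z(S_n=a)=C\Big(\frac{g(\frac14-(\alpha-\frac12)^2)}{g(\frac14)}\Big)^nP_z(S_n=a)\le Ce^{-c'x^2/n}P_z(S_n=a),$$
with $c'=\frac{d-1}{d\,g(1/4)}>0$; here we used $1-y\le e^{-y}$ and $\alpha-\frac12=\frac x{dn}$. For $a\in\{0,m\}$ we have $P(S_n=a)=p(1)^{-n}$ and $b_a=2^{-m}$, so $\tilde r_a\le(2^d/p(1))^n=(g(0)/g(\tfrac14))^n\le e^{-c'x^2/n}$ by the case $|t|=\frac12$ of Step 2.

**Step 4: the tails.** For $|x|>m/4$ bound $P_z\le1$ (or use the case $a\in\{0,m\}$): these terms sum to $O(ne^{-c''n})$ for some $c''>0$. For $|x|\le m/4$ we have $\alpha\in[\frac14,\frac34]$, so $z\in[\frac13,3]$ and $P_z(J=0),P_z(J=1)\ge\kappa$ with $\kappa>0$ depending only on $d$. From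
$$|E_ze^{itJ}|^2=\sum_{j,l}P_z(J=j)P_z(J=l)\cos((j-l)t)\le1-2\kappa^2(1-\cos t)$$
we get, for $|t|\le\pi$, $|E_ze^{itJ}|\le1-\kappa^2(1-\cos t)\le e^{-2\kappa^2t^2/\pi^2}$, because $1-\cos t=2\sin^2\frac t2\ge2t^2/\pi^2$. By Fourier inversion
$$P_z(S_n=a)\le\frac1{2\pi}\int_{-\pi}^{\pi}e^{-2\kappa^2nt^2/\pi^2}\,dt\le\frac C{\sqrt n}.$$
So $\tilde r_a\le Cn^{-1/2}e^{-c'x^2/n}$ for $|x|\le m/4$. Summing over $|x|>A\sqrt n$ and comparing with an integral, the total is at most $2C\int_{A-n^{-1/2}}^\infty e^{-c'y^2}dy$ plus an exponentially small term. This is the tail claim.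

**Step 5: the limit.** Let $x=y\sqrt n$ with $|y|\le A$. The local limit theorems for $S_n$ ($J$ takes the values $0$ and $1$, so it has span $1$) and for the binomial distribution give, uniformly,
$$\tilde r_a\sim\frac1{\sqrt{\pi m}}\sqrt{\frac{\pi m}2}\,\frac1{\sqrt{2\pi\sigma^2n}}\exp\Big(-y^2\Big(\frac1{2\sigma^2}-\frac2d\Big)\Big),\qquad\frac1{2\sigma^2}-\frac2d=\frac{4d-2}{d^2}-\frac{2d}{d^2}=\frac{2(d-1)}{d^2}>0.$$
The sum over $|x|\le A\sqrt n$ is a Riemann sum of mesh $n^{-1/2}$. Letting $n\to\infty$ and then $A\to\infty$, with the tails controlled by Step 4,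
$$EZ^2\to\frac1{\sqrt2}\Big(1-\frac{4\sigma^2}d\Big)^{-1/2}=\frac1{\sqrt2}\Big(1-\frac d{2d-1}\Big)^{-1/2}=\sqrt{\frac{2d-1}{2(d-1)}}.$$
Finally $\sum_k\lambda_k\delta_k^2=\sum_k\frac{(2d-1)^{-k}}{2k}=\frac12\log\frac{2d-1}{2d-2}$. $\square$

## 8. From typical oriented pairs to typical graphs: proof of Theorem 1

Both second moments are exactly the ones that short cycles predict, so Lemma 1 applies twice.

**Step 1: two positive limits.** On the space $P$, with $Y_n=Z$, counts $C_k$ and parameters $\ell_k=\lambda_k$, $\epsilon_k=\delta_k$, the hypotheses of Lemma 1 are Lemmas 3(a), 3(b) and 5. So $Z\to W_Z$ in distribution under $P$, with $W_Z>0$ a.s. On the space $Q_1$, with $Y_n=\hat Y$, counts $D_k$ and parameters $\lambda_k',\delta_k'$ (note $\delta_k'\ge-\frac1d>-1$), the hypotheses are Lemmas 3(b), 3(c) and 4. So $\hat Y\to W'$ in distribution under $Q_1$, with $W'>0$ a.s.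

**Step 2: transfer from $Q_1$ to $P$.** The second limit concerns a random pair $(F,s)$, and we need most $s$ for most $F$. Let $\eta>0$. Choose $\varepsilon>0$ with $\limsup_nP(Z<\varepsilon)\le\eta$, and then $\kappa>0$ with $\limsup_nQ_1(\hat Y<\kappa)\le\eta\varepsilon/2$; this is possible by Step 1. Let
$$B(F)=\frac1{E[EO]}\#\{s\text{ compatible with }F:\hat Y(F,s)<\kappa\}.$$
By (2), $EB=Q_1(\hat Y<\kappa)$, and Markov's inequality gives $\limsup_nP(B>\varepsilon/2)\le\eta$. Keeping in (4) only the orientations with $\hat Y\ge\kappa$, we see that $\hat X\ge\kappa(Z-B)$. Hence $\liminf_nP(\hat X\ge\kappa\varepsilon/2)\ge1-2\eta$.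

**Step 3: conditioning on simplicity.** By Lemma 3(a) and the method of moments, $P(F\text{ simple})=P(C_1=C_2=0)\to p_0:=e^{-\lambda_1-\lambda_2}>0$. So $\liminf_nP(\hat X\ge\kappa\varepsilon/2\mid\text{simple})\ge1-2\eta/p_0$.

**Step 4: conclusion.** By (4) and (1), $|\mathrm{ET}|/|\mathrm{TS}|=\rho_m\hat X$ with $\rho_m\sim\frac12\sqrt{\pi/(dn)}$. If $\omega_n\to\infty$, then $n^{-1/2}/\omega_n\le\rho_m\kappa\varepsilon/2$ for large $n$. Hence $\liminf_n\mathbb P[|\mathrm{ET}|/|\mathrm{TS}|\ge n^{-1/2}/\omega_n]\ge1-2\eta/p_0$, and $\eta>0$ is arbitrary. Taking $\omega_n=n^{1/2}/c$ gives the bound $c/n$ for every $c>0$, so Conjecture 3.4 holds. $\blacksquare$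

## 9. Averaging the cycle weights over orientations: proof of the limit law

Theorem 1 used only the positivity of $W_Z$ and $W'$. For the limit law we use the last part of Lemma 1: $\hat Y$ is close in $L^1$ to an explicit function of the short directed cycles. For $K\ge1$ and compatible $(F,s)$ put
$$W_K'(F,s)=\prod_{k\le K}(1+\delta_k')^{D_k}e^{-\lambda_k'\delta_k'},\qquad\Phi_K(F)=\frac1{E[EO]}\sum_sW_K'(F,s).$$
Since $\delta_k'\le0$ and $-\lambda'_k\delta'_k=\frac1k$, $W_K'$ is bounded by $\prod_{k\le K}e^{1/k}$. By (4) and (2), $E|\hat X-\Phi_K|\le E_{Q_1}|\hat Y-W_K'|$, so Lemma 1 gives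
$$\lim_{K\to\infty}\limsup_{n\to\infty}E|\hat X-\Phi_K|=0.\tag{6}$$

What should $\Phi_K$ look like? Heuristically, a $k$-cycle of $F$ multiplies the number of orientations by $1+\delta_k$, and a random compatible orientation makes it consistent with probability about $w_k^c/(1+\delta_k)$, in which case it earns a factor $1+\delta_k'$. Together it contributes
$$(1+\delta_k)\Big(1+\frac{w_k^c}{1+\delta_k}\delta_k'\Big)=1+\delta_k+w_k^c\delta_k'=1-\delta_k,\qquad\text{because } w_k^c\delta_k'=-2\delta_k .$$
This is the factor found in Section 2. For $k>K$ only the factor $1+\delta_k$ remains. The sign changes, but $\delta_k^2$ does not.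

**Lemma 6.** For fixed $K$, Lemma 1 applies to $Y_n=\Phi_K$ under $P$ with the counts $C_k$, $\ell_k=\lambda_k$, $\epsilon_k=-\delta_k$ for $k\le K$ and $\epsilon_k=+\delta_k$ for $k>K$.

*Proof.* All $\epsilon_k>-1$, and hypothesis 1 is Lemma 3(a).

**Step 1: hypothesis 2.** By (2), $E[\Phi_K\prod[C_k]_{j_k}]=E_{Q_1}[W_K'\prod[D_k+N_k]_{j_k}]$. By Lemma 3(b), under $Q_1$ the $D_k,N_k$ converge jointly, with all moments, to independent Poisson variables with means $\mu_k=\lambda_k'$ and $\nu_k=\lambda_kw_k^n=\lambda_k(1+\delta_k)-\lambda_k'$ (a mean $0$ means the constant $0$). As $W_K'$ is bounded, the products $W_K'\prod[D_k+N_k]_{j_k}$ are bounded in $L^2$, hence uniformly integrable, and expectations converge to those of the limit. For independent $D\sim\mathrm{Po}(\mu)$, $N\sim\mathrm{Po}(\nu)$,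
$$E[\xi^Dt^{D+N}]=e^{(\mu\xi+\nu)t-\mu-\nu},\qquad\text{so}\qquad E\big[\xi^D[D+N]_j\big]=(\mu\xi+\nu)^je^{\mu(\xi-1)},$$
by differentiating $j$ times at $t=1$. For $k\le K$ take $\xi=1+\delta_k'$. The exponential cancels the factor $e^{-\lambda_k'\delta_k'}$ in $W_K'$, and
$$\mu_k\xi+\nu_k=\lambda_k(1+\delta_k)+\lambda_k'\delta_k'=\lambda_k+\frac1{2k}-\frac1k=\lambda_k(1-\delta_k).$$
For $k>K$ take $\xi=1$ and get $(\lambda_k(1+\delta_k))^{j_k}$.

**Step 2: hypothesis 3, reduction to two orientations.** We show $E\Phi_K^2\to\exp(\sum_k\lambda_k\delta_k^2)=\exp(\sum_k\ell_k\epsilon_k^2)$. Let $Q_2$ be the uniform measure on triples $(F,s_1,s_2)$ with both $s_1,s_2$ compatible with $F$. Expanding the square of the sum,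
$$E\Phi_K^2=E[Z^2]\;E_{Q_2}\big[W_K'(F,s_1)W_K'(F,s_2)\big].\tag{7}$$
By Lemma 5 it remains to show that the second factor tends to $1$.

**Step 3: the labels under $Q_2$.** Under $Q_2$ the number $a$ of (in,in) points has law $\tilde r_a/EZ^2$, and $EZ^2\ge(EZ)^2=1$, so by Lemma 5 $(a-m/2)/\sqrt n$ is tight. Fix $A$ and condition on a value $a$ with $|a-m/2|\le A\sqrt n$; all $o(1)$'s below are uniform in such $a$. Since the number $a!(m-a)!$ of compatible $F$ depends only on $a$, $(s_1,s_2)$ is distributed as two independent uniform orientations conditioned on $S_n=a$. Prescribe both full label vectors at $h$ fixed vertices ($h$ bounded), contributing $t$ to $a$. The probability is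
$$\binom{2d}d^{-2h}\frac{P(S_{n-h}=a-t)}{P(S_n=a)}=(1+o(1))\binom{2d}d^{-2h}.$$
This follows from the local limit theorem $P(S_n=a)=(2\pi\sigma^2n)^{-1/2}\big(e^{-(a-m/2)^2/(2\sigma^2n)}+o(1)\big)$, uniform in $a$: on our range the exponential is bounded below, and passing to $n-h$ and $a-t$ changes the exponent by $o(1)$. Summing over finitely many full vectors, any prescription of labels at boundedly many vertices has $(1+o(1))$ times its probability under two independent uniform orientations; a prescription of probability $0$ there has probability $0$ here too.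

**Step 4: cycle counts under $Q_2$.** Given the labels, $F$ consists of a uniform bijection from (in,in) to (out,out) and an independent one from (in,out) to (out,in). So $h$ prescribed disjoint pairs compatible with the labels, of which $h_1$ join (in,in) to (out,out), lie in $F$ with probability $1/([a]_{h_1}[m-a]_{h-h_1})=(1+o(1))(2/m)^h$. In particular, $e$ fixed disjoint pairs have probability at most $\max_{e_1+e_2=e}1/([a]_{e_1}[m-a]_{e_2})=O(n^{-e})$, so Lemma 2 applies, uniformly in $a$. In a vertex-disjoint family, as in Lemma 3(b), a potential $k$-cycle with sign patterns $e^1,e^2$ under $s_1,s_2$ contributes asymptotically the factor $(2/m)^k\prod_i\frac12M_{e^1_{i-1}e^1_i}\cdot\frac12M_{e^2_{i-1}e^2_i}$. Let $C_k^{uv}$ be the number of $k$-cycles of status $u\in\{c,n\}$ (consistent or not) under $s_1$ and $v\in\{c,n\}$ under $s_2$. Summing over patterns gives $(2/m)^k4^{-k}w_k^uw_k^v=(2m)^{-k}w_k^uw_k^v$. So the joint factorial moments of the $C_k^{uv}$ converge, uniformly in $a$, to those of independent Poisson variables with means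
$$\lim_n\frac{[n]_k(2d(2d-1))^k}{2k}(2m)^{-k}w_k^uw_k^v=\lambda_kw_k^uw_k^v.$$

**Step 5: the value of the limit.** With $\xi_c=1+\delta_k'$ and $\xi_n=1$, the integrand in (7) is $\prod_{k\le K}e^{2/k}\prod_{u,v}(\xi_u\xi_v)^{C_k^{uv}}$, a bounded function of the counts. The method of moments applies along every sequence $a=a_n$ in the range, so its conditional expectations converge uniformly in $a$ to the Poisson value. Letting $n\to\infty$ and then $A\to\infty$ (the remaining $a$ have small probability and the integrand is bounded),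
$$E_{Q_2}[W_K'W_K']\to\prod_{k\le K}e^{2/k}\exp\Big(\lambda_k\sum_{u,v}w_k^uw_k^v(\xi_u\xi_v-1)\Big)=\prod_{k\le K}e^{2/k}\exp\Big(\lambda_k\big[(1+\delta_k+w_k^c\delta_k')^2-(1+\delta_k)^2\big]\Big),$$
because $\sum_uw_k^u=1+\delta_k$ and $\sum_uw_k^u\xi_u=1+\delta_k+w_k^c\delta_k'$. As $w_k^c\delta_k'=-2\delta_k$, the bracket is $(1-\delta_k)^2-(1+\delta_k)^2=-4\delta_k$, and $4\lambda_k\delta_k=2/k$. So the limit is $1$, and (7) with Lemma 5 gives hypothesis 3. $\square$

*Proof of Theorem 2.*

**Step 1: the limit of $\hat X$ under $P$.** Let $Z_k\sim\mathrm{Po}(\lambda_k)$, $k\ge1$, be independent. By Lemmas 6 and 1, $(\Phi_K,C_1,C_2)\to(W^{(K)},Z_1,Z_2)$ in distribution under $P$, where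
$$W^{(K)}=\prod_{k\le K}(1-\delta_k)^{Z_k}e^{1/(2k)}\prod_{k>K}(1+\delta_k)^{Z_k}e^{-1/(2k)}.$$
As $K\to\infty$, the second product has mean $1$ and variance $\exp(\sum_{k>K}\lambda_k\delta_k^2)-1\to0$. The first converges a.s. to $W_X=\prod_{k\ge1}(1-\delta_k)^{Z_k}e^{1/(2k)}\in(0,\infty)$, by Step 4 in the proof of Lemma 1 with $\epsilon_k=-\delta_k$. So $W^{(K)}\to W_X$ in probability. By (6), $\lim_K\limsup_nP(|\hat X-\Phi_K|>\varepsilon)=0$ for every $\varepsilon>0$, and the converging-together theorem gives $(\hat X,C_1,C_2)\to(W_X,Z_1,Z_2)$ in distribution under $P$.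

**Step 2: simple graphs.** Condition on $C_1=C_2=0$, an event of limiting probability $e^{-\lambda_1-\lambda_2}>0$. For $G$ uniform in $\mathbb G(n,2d)$,
$$\hat X\to e^{\frac12+\frac14}\prod_{k\ge3}(1-\delta_k)^{Z_k}e^{1/(2k)}\quad\text{in distribution},$$
since the factors with $k=1,2$ become $e^{1/2}$ and $e^{1/4}$. Multiplying by $\sqrt n\,\rho_m\to\frac12\sqrt{\pi/d}$ gives the limit law, and $0<\mathcal W<\infty$ a.s.

**Step 3: $\mathcal W$ is neither bounded away from $0$ nor bounded.** Write $\mathcal W=(1-\delta_3)^{Z_3}R$ with $R\in(0,\infty)$ a.s. and independent of $Z_3$. As $Z_3$ exceeds any bound with positive probability, $P(\mathcal W<\varepsilon)>0$ for every $\varepsilon>0$. In the other direction, for $L\ge3$ the event $Z_3=\dots=Z_L=0$ has positive probability and is independent of $R_L=\prod_{k>L}(1-\delta_k)^{Z_k}e^{1/(2k)}$. This $R_L$ has mean $1$, as the limit of an $L^2$-bounded martingale with mean $1$, so $P(R_L\ge\frac12)>0$. On the intersection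
$$\mathcal W\ge\frac14\sqrt{\frac\pi d}\,e^{3/4}\exp\Big(\sum_{k=3}^L\frac1{2k}\Big),$$
which is unbounded in $L$. So $P(\mathcal W>1/\varepsilon)>0$ for every $\varepsilon>0$.

**Step 4: which lower and upper bounds hold with probability tending to $1$.** Let $f:\mathbb N\to(0,\infty)$. If $f=o(n^{-1/2})$, then for every $\varepsilon>0$ eventually $f\sqrt n\le\varepsilon$, so $\liminf\mathbb P[|\mathrm{ET}|/|\mathrm{TS}|\ge f]\ge P(\mathcal W>\varepsilon)$, which tends to $1$ as $\varepsilon\to0$ because $\mathcal W>0$ a.s. If $f\ne o(n^{-1/2})$, then $f(n)\ge cn^{-1/2}$ along a subsequence for some $c>0$, and along it $\liminf\mathbb P[|\mathrm{ET}|/|\mathrm{TS}|<f]\ge P(\mathcal W<c)>0$ by the portmanteau theorem and Step 3. If $f\sqrt n\to\infty$, then $\mathbb P[|\mathrm{ET}|/|\mathrm{TS}|\le f]\to1$ because $\mathcal W<\infty$ a.s. Otherwise $f\sqrt n\le C$ along a subsequence for some $C$, and along it $\liminf\mathbb P[|\mathrm{ET}|/|\mathrm{TS}|>f]\ge P(\mathcal W>C)>0$. $\blacksquare$
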